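# Quintics that stay irreducible under every integer quadratic substitution

## 1. Squares on the line $\mathbb Q+\mathbb Q\theta$

Let $F\in\mathbb Z[x]$ be irreducible of degree $d\ge 2$, let $\theta$ be a root of $F$, and let $K=\mathbb Q(\theta)$, a field of degree $d$ with basis $1,\theta,\dots,\theta^{d-1}$ over $\mathbb Q$. Inside the $d$-dimensional space $K$ sits the plane $\mathbb Q+\mathbb Q\theta$. These notes turn on one question about it: **which elements $A\theta+B$ of this plane are squares in $K$?**

**Definition (special pair).** A pair $(A,B)\in\mathbb Q^*\times\mathbb Q$ is *special* (for $F$) if $A\theta+B\in K^{*2}$. If $(A,B)$ is special and $\lambda\in\mathbb Q^*$, then $(\lambda^2A,\lambda^2B)$ is special too, because $\lambda^2(A\theta+B)=(\lambda\beta)^2$ when $A\theta+B=\beta^2$. Two special pairs related in this way are called *equivalent*.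

The squares can be located by equations. Take unknowns $y_0,\dots,y_{d-1}$ and expand in the basis:
$$\Bigl(\sum_{j=0}^{d-1} y_j\theta^j\Bigr)^2=\sum_{k=0}^{d-1}q_k(y)\,\theta^k, \tag{1}$$
where each $q_k\in\mathbb Q[y_0,\dots,y_{d-1}]$ is a quadratic form. The square of $\beta=\sum y_j\theta^j$ lies in $\mathbb Q+\mathbb Q\theta$ exactly when $q_2(y)=\dots=q_{d-1}(y)=0$. So let
$$X:\quad q_2=q_3=\dots=q_{d-1}=0\qquad\text{in }\mathbb P^{d-1}_{\mathbb Q}. \tag{2}$$
There are $d-2$ quadrics in a space of dimension $d-1$, so we expect a curve.

**Example.** Let $F=x^5-2$, so $\theta^5=2$. Expanding and replacing $\theta^{5+i}$ by $2\theta^i$ gives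
$$q_2=y_1^2+2y_0y_2+4y_3y_4,\quad q_3=2y_0y_3+2y_1y_2+2y_4^2,\quad q_4=y_2^2+2y_0y_4+2y_1y_3 .$$
The point $[0:0:0:1:0]$ lies on $X$. It stands for $\beta=\theta^3$, and $\beta^2=\theta^6=2\theta$. So $(2,0)$ is special, and $(8,0)=(2^2\cdot 2,0)$ is an equivalent special pair. The point $[1:0:0:0:0]$ also lies on $X$. It stands for $\beta=1$, where $A=0$, so it gives no special pair.

**What this is for.** A nonconstant polynomial in $\mathbb Z[x]$ is called *irreducible* here if it is not a product of two polynomials in $\mathbb Z[x]$ of positive degree; equivalently, it is irreducible over $\mathbb Q$. Constant integer factors are ignored.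

**Definition (superirreducible).** Let $n\ge1$. A polynomial $f\in\mathbb Z[x]$ is *$n$-superirreducible* if $f$ is irreducible and $f(g(x))$ is irreducible for every $g\in\mathbb Z[x]$ with $1\le\deg g\le n$.

Linear $g$ never cause trouble: $x\mapsto ax+c$ with $a\ne0$ is an invertible substitution over $\mathbb Q$, so it carries irreducible polynomials to irreducible polynomials. Hence for $n=2$ the question is only about quadratic $g$.

The problem, posed in "Superirreducibility of Polynomials, Binomial Coefficient Asymptotics and Stories From My Classroom", is whether any polynomial of degree $5$ is $2$-superirreducible. Degree $5$ is the first odd degree of interest: there are none in degree $1$, and Schinzel proved that for $d\ge3$ there are no $(d-1)$-superirreducible polynomials of degree $d$, which rules out degree $3$. The answer in degree $5$ is yes.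

**Theorem 1.** Let $F\in\mathbb Z[x]$ be irreducible of degree $d\ge5$. There are integers $r\ge1$ and $s$ such that $f(x)=F(rx+s)$ is $2$-superirreducible. In particular (for example $d=5$, $F=x^5-2$), $2$-superirreducible polynomials of degree $5$ exist.

## 2. Degrees one and two, and the polynomial $x^5-2$, by hand

**Degree 1.** Let $f=ux+v$ with $u\ne0$, and take $g=ux^2+(v+1)x$. Then
$$f(g(x))=u^2x^2+u(v+1)x+v=(ux+1)(ux+v),$$
so $f$ is not $2$-superirreducible.

**Degree 2.** Let $f$ be quadratic and take $g(x)=x+f(x)$, which has degree $2$. The difference $f(x+f(x))-f(x)$ is divisible by $(x+f(x))-x=f(x)$, so $f(x)$ divides $f(g(x))$. Since $\deg f\circ g=4>2$, the composite is reducible.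

**A quintic.** The irreducible polynomial $x^5-2$ is not $2$-superirreducible: with $g=2x^2$,
$$f(g(x))=32x^{10}-2=2(4x^5-1)(4x^5+1).$$
This factorization comes from the special pair $(2,0)$. Indeed, $2x^2-\theta$ has the root $\theta^3/2$ in $K$, because $2\cdot\theta^6/4=\theta$. The next section makes this link exact.

## 3. A discriminant criterion that separates $F$ from $r$ and $s$

**Lemma 1.** Let $F\in\mathbb Z[x]$ be irreducible of degree $d\ge2$, let $r\ge1$ and $s$ be integers, and let $f(x)=F(rx+s)$. There is a quadratic $g\in\mathbb Z[x]$ with $f(g(x))$ reducible if and only if there are a special pair $(A,B)$ and an integer $e\equiv s\pmod r$ such that $Ae+B$ is the square of a rational number.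

Being special depends only on $F$. The integers $r,s$ enter only through the congruence on $e$.

**Step 1: turn reducibility into a square condition.** The polynomial $f$ is irreducible, since it comes from $F$ by an invertible affine substitution over $\mathbb Q$. It has the root $\alpha=(\theta-s)/r$, and $\mathbb Q(\alpha)=K$. Let $g=ax^2+bx+c\in\mathbb Z[x]$ with $a\ne0$, and let $\xi$ be a root of $g(x)-\alpha$. Then $f(g(\xi))=f(\alpha)=0$. Also $\alpha=g(\xi)\in\mathbb Q(\xi)$, so $K\subset\mathbb Q(\xi)$ and
$$[\mathbb Q(\xi):\mathbb Q]=d\,[K(\xi):K],\qquad [K(\xi):K]\in\{1,2\}.$$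
The polynomial $f\circ g$ has degree $2d$ and root $\xi$, so it is irreducible exactly when $[\mathbb Q(\xi):\mathbb Q]=2d$. Hence it is reducible if and only if $\xi\in K$. Since $\xi=(-b\pm\sqrt D)/(2a)$, this happens if and only if the discriminant of $g(x)-\alpha$,
$$D=b^2-4a(c-\alpha)=b^2-4ac+\frac{4a}{r}(\theta-s), \tag{3}$$
is a square in $K$. Moreover $D\ne0$, because $\alpha\notin\mathbb Q$ and $a\neq 0$.

**Step 2: from a bad $g$ to a pair and an integer.** Suppose $D$ is a square in $K$. Put
$$A=\frac{4a}{r},\qquad B=b^2-4ac-\frac{4as}{r},\qquad e=s+rc .$$
Then $A\ne0$ and $A\theta+B=D\in K^{*2}$, so $(A,B)$ is special. Also $e\equiv s\pmod r$, and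
$$Ae+B=\frac{4as}{r}+4ac+b^2-4ac-\frac{4as}{r}=b^2 .$$

**Step 3: from a pair and an integer back to a bad $g$.** Let $(A,B)$ be special and let $e=s+rc$ with $c\in\mathbb Z$ and $Ae+B=b_0^2$, $b_0\in\mathbb Q$. Multiplying $A$ and $B$ by the square of a suitable positive integer keeps the pair special and keeps $Ae+B$ a rational square, so we may assume $A,B\in\mathbb Z$. Then $b_0^2$ is an integer, hence $b_0\in\mathbb Z$. Put $a=rA$, $b=2b_0$ and $g=ax^2+bx+c\in\mathbb Z[x]$. By (3),
$$D=4b_0^2-4rAc+4A(\theta-s)=4\bigl(A\theta+b_0^2-A(s+rc)\bigr)=4(A\theta+B),$$
which is a square in $K$. By Step 1, $f\circ g$ is reducible. $\square$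

For $F=x^5-2$, $r=1$, $s=0$, the pair $(2,0)$ with $e=0$ gives $b_0=0$ and $g=2x^2$, as in Section 2.

**Cubics.** The criterion gives a direct computation showing that every irreducible cubic $F=a_3x^3+a_2x^2+a_1x+a_0$ fails. Put
$$b=\frac{4a_1a_3-a_2^2}{4a_3},\qquad P(x)=2a_3x^2+a_2x+b .$$
Since $a_2^2+4a_3b=4a_1a_3$,
$$P^2=4a_3^2x^4+4a_2a_3x^3+4a_1a_3x^2+2a_2b\,x+b^2=4a_3\,x\,F(x)+Ax+b^2,\qquad A=2a_2b-4a_0a_3 .$$
Hence $P(\theta)^2=A\theta+b^2$. If $A$ were $0$, then $P(\theta)=\pm b$ would be a nontrivial relation of degree $2$ for $\theta$, which is impossible in degree $3$. So $A\ne0$, the pair $(A,b^2)$ is special, and with $e=0$ the number $A\cdot 0+b^2$ is a rational square. Lemma 1 with $r=1$, $s=0$ gives a quadratic $g\in\mathbb Z[x]$ with $F(g(x))$ reducible. For $F=x^3-2$ we get $P=2x^2$, $b=0$ and $A=8$, so $g=8x^2$ and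
$$F(g(x))=512x^6-2=2(16x^3-1)(16x^3+1).$$

**A quartic that works.** Let $F=x^4+1$, $\theta=\zeta_8$, $K=\mathbb Q(\zeta_8)=\mathbb Q(i,\sqrt2)$. We claim that there are no special pairs at all; by Lemma 1 with $r=1$, $s=0$, this makes $x^4+1$ a $2$-superirreducible polynomial. Suppose $A\theta+B=\beta^2$ with $A\ne0$. The norm of $A\theta+B$ is $A^4F(-B/A)=A^4+B^4$, so
$$A^4+B^4=N_{K/\mathbb Q}(\beta)^2 .$$
By Fermat's theorem, $x^4+y^4=z^2$ has no solutions in nonzero rationals. Since $A\ne0$ and the left side is nonzero, $B=0$. Then $A\zeta_8\in K^{*2}$, so $K(\sqrt A)=K(\sqrt{\zeta_8})=\mathbb Q(\zeta_{16})$. But $K(\sqrt A)=\mathbb Q(i,\sqrt2,\sqrt A)$ has a Galois group over $\mathbb Q$ of exponent dividing $2$, while $\mathrm{Gal}(\mathbb Q(\zeta_{16})/\mathbb Q)\cong(\mathbb Z/16)^*$ contains $3$, with $3^2=9\ne1$ and $3^4=81\equiv1$, an element of order $4$. This is a contradiction.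

## 4. Why norms and fixed congruences stall in degree five

The quartic suggests a method: take norms and show that the norm of $A\theta+B$ is never a square. In odd degree $d$ this test does not restrict the ratio $A:B$ at all. Take any $(A,B)$ with $A\ne0$ and let $n=N_{K/\mathbb Q}(A\theta+B)\in\mathbb Q^*$. Then
$$N_{K/\mathbb Q}(nA\theta+nB)=n^d\cdot n=n^{d+1}=\bigl(n^{(d+1)/2}\bigr)^2 .$$
So every ratio contains a pair that passes the norm test. In even degree, scaling by $m$ multiplies the norm by the square $m^d$, which is why the test had content for $x^4+1$.

A second try is to pick primes and show, by a local argument at those primes, that $D$ in (3) is never a square. No finite set $S$ of primes can do this for all $g$ at once. Let $Q$ be the product of the primes in $S$ and take $g=Q^mx^2+x$, so $D=1+4Q^m\alpha$. Let $v$ be a place of $K$ above a prime in $S$. For $m$ large, $|Q^m\alpha|_v<1$. With $h(T)=T^2-D$ we then have $|h(1)|_v=|4Q^m\alpha|_v<|4|_v=|h'(1)|_v^2$, so Hensel's lemma makes $D$ a square in the completion $K_v$. There are finitely many such $v$, so one $m$ serves them all.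

Lemma 1 offers a different target. Do not try to prove that $A\theta+B$ is never a square in $K$. Instead, accept the special pairs that $F$ has, and prevent the *rational* number $Ae+B$ from being a square, by a congruence on $e$, which means a congruence on $s$. For one equivalence class this is easy. Take $F=x^5-2$ and the class of $(2,0)$: with $r=3$ and $s=1$, every $e\equiv1\pmod 3$ has $2e\equiv2\pmod3$, which is not a square modulo $3$. So the class of $(2,0)$ is harmless for $(3x+1)^5-2$. (This does not show that $(3x+1)^5-2$ is $2$-superirreducible, since there may be other classes.)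

Each class costs one prime, so we need the number of classes to be finite. This is where the curve $X$ comes in.

The integrality of $g$ is essential to this plan. If $g\in\mathbb Q[x]$ were allowed, then for any $r,s$ the choice $g=(2x^2-s)/r$ would turn $f(x)=(rx+s)^5-2$ into $f(g(x))=32x^{10}-2$, which is reducible.

## 5. The curve $X$ is smooth, irreducible, and of genus at least five

**Lemma 2.** If $d\ge5$, there are only finitely many equivalence classes of special pairs.

We use one deep fact, **Faltings' theorem** (*Endlichkeitssätze für abelsche Varietäten über Zahlkörpern*, Invent. Math. 73 (1983)): a smooth projective geometrically irreducible curve over $\mathbb Q$ of genus at least $2$ has only finitely many rational points. From textbooks we use the projective Jacobian criterion and the Riemann–Hurwitz formula.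

**Step 1: reduce to finiteness of $X(\mathbb Q)$.** We inject the set of classes into $X(\mathbb Q)$. If $A\theta+B=\beta^2$ with $\beta=\sum y_j\theta^j\in K^*$, then $[y]\in X(\mathbb Q)$ by (1) and (2). Replacing $\beta$ by $-\beta$ does not change $[y]$. Passing to an equivalent pair replaces $\beta$ by $\pm\lambda\beta$, which does not change $[y]$ either. So each class gives one point. Conversely, $[y]$ determines $\beta$ up to a factor in $\mathbb Q^*$, hence determines $\beta^2=A\theta+B$ up to a factor in $\mathbb Q^{*2}$. Since $1,\theta$ are linearly independent over $\mathbb Q$, it determines $(A,B)$ up to equivalence. It now suffices to show that $X(\mathbb Q)$ is finite.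

**Step 2: diagonalize the quadrics over $\overline{\mathbb Q}$.** The forms $q_k$ are messy; after a linear change of coordinates they involve only squares. Let $\theta_1=\theta,\theta_2,\dots,\theta_d\in\overline{\mathbb Q}$ be the roots of $F$. They are distinct, because $F$ is irreducible in characteristic $0$. Put
$$z_i=\sum_{j=0}^{d-1}y_j\theta_i^{\,j}\qquad(1\le i\le d).$$
The matrix of this change of coordinates is the Vandermonde matrix $V=(\theta_i^{\,k})_{1\le i\le d,\ 0\le k\le d-1}$, which is invertible. Applying to (1) the embedding $\theta\mapsto\theta_i$ of $K$ (coefficientwise, as an identity of polynomials in $y$) gives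
$$z_i^2=\sum_{k=0}^{d-1}q_k\,\theta_i^{\,k},\qquad\text{that is,}\qquad (z_1^2,\dots,z_d^2)^T=V\,(q_0,\dots,q_{d-1})^T .$$
Let $M$ be the $(d-2)\times d$ matrix formed by the last $d-2$ rows of $V^{-1}$. Then
$$(q_2,\dots,q_{d-1})^T=M\,(z_1^2,\dots,z_d^2)^T. \tag{4}$$
A vector $w$ lies in $\ker M$ exactly when only the first two coordinates of $V^{-1}w$ can be nonzero, say $V^{-1}w=(B,A,0,\dots,0)^T$. So
$$\ker M=\{(A\theta_i+B)_{1\le i\le d}:\ A,B\in\overline{\mathbb Q}\}. \tag{5}$$
By (4) and (5), $X$ over $\overline{\mathbb Q}$ is the set of $[z_1:\dots:z_d]$ for which there are $A,B$ with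
$$z_i^2=A\theta_i+B\quad\text{for all }i. \tag{6}$$
Here $(A,B)=(q_1,q_0)$, and $(A,B)\ne(0,0)$ because $z\ne0$.

**Step 3: smoothness.** We show that the Jacobian matrix of the equations has full rank $d-2$ at every point of $X$. First, any $d-2$ columns of $M$ are linearly independent. A dependency among them would be a nonzero vector $(A\theta_i+B)_i$ of $\ker M$ that vanishes at the two remaining indices; since the $\theta_i$ are distinct, an expression $A\theta_i+B$ vanishing for two indices has $A=B=0$, a contradiction. Second, at a point of $X$ at most one $z_i$ is $0$, by (6) and the same reason. By (4), the Jacobian matrix at $z$ is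
$$2M\operatorname{diag}(z_1,\dots,z_d).$$
At least $d-1$ of its columns are nonzero multiples of the corresponding columns of $M$, so some $d-2$ of its columns are independent and its rank is $d-2$.

Since $X$ is cut out by $d-2$ equations in $\mathbb P^{d-1}$, it is nonempty and each of its components has dimension at least $1$. Its tangent space at each point has dimension $(d-1)-(d-2)=1$. Hence $X$ is smooth of dimension $1$ over $\overline{\mathbb Q}$. In particular its irreducible components are pairwise disjoint.

**Step 4: the covering of the line.** We now map $X$ to $\mathbb P^1$, in order to prove irreducibility and compute the genus. Let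
$$\varphi:X_{\overline{\mathbb Q}}\to\mathbb P^1,\qquad z\mapsto[A:B]=[q_1:q_0],$$
with $A,B$ as in (6). It is a morphism, since $q_0$ and $q_1$ do not vanish together on $X$. Fix a representative $(A,B)$ of a point of $\mathbb P^1$. The points of the fiber are represented by the vectors $z$ satisfying (6) for this $(A,B)$, and two such vectors give the same point of $X$ exactly when they differ by a sign. So:

* if no $A\theta_i+B$ is $0$, there are $2^d$ vectors and the fiber has $2^{d-1}$ points;
* if $[A:B]=[1:-\theta_i]$ for some $i$, exactly one coordinate is $0$, there are $2^{d-1}$ vectors and the fiber has $2^{d-2}$ points.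

**Step 5: geometric irreducibility.** Let $\sigma_i$ be the map changing the sign of $z_i$. By (6) it maps $X$ to itself and preserves the fibers of $\varphi$, and the group generated by $\sigma_1,\dots,\sigma_d$ acts transitively on each fiber. Let $Y$ be an irreducible component of $X_{\overline{\mathbb Q}}$. Fibers of $\varphi$ are finite, so $\varphi$ is not constant on the projective curve $Y$, and therefore $\varphi(Y)=\mathbb P^1$. Hence for each $i$ the component $Y$ contains a point $p$ over $[1:-\theta_i]$. At $p$ we have $z_i=0$, so $\sigma_i(p)=p$. Then $\sigma_i(Y)$ is a component containing $p$. Components are disjoint, so $\sigma_i(Y)=Y$. Thus $Y$ is stable under all the $\sigma_i$, and it meets every fiber; by transitivity it contains every fiber. So $Y=X_{\overline{\mathbb Q}}$, and $X$ is geometrically irreducible. (Connectedness also follows from the general fact that positive-dimensional complete intersections in projective space are connected: Hartshorne, *Algebraic Geometry*, Ex. III.5.5.)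

**Step 6: the genus.** We compute it to see when Faltings' theorem applies. By Step 4, $\varphi$ has degree $2^{d-1}$, and it is ramified only over the $d$ points $[1:-\theta_i]$. Over each of these, the fiber has $2^{d-2}$ points, so the ramification there contributes $2^{d-1}-2^{d-2}=2^{d-2}$. By Riemann–Hurwitz, the genus $\gamma$ of $X$ satisfies
$$2\gamma-2=-2\cdot2^{d-1}+d\cdot2^{d-2}=(d-4)\,2^{d-2}. \tag{7}$$
Adjunction gives the same value: $\omega_X\cong\mathcal O_X(2(d-2)-d)=\mathcal O_X(d-4)$ (Hartshorne, Ex. II.8.4) and $\deg X=2^{d-2}$. For $d=5$, (7) gives $2\gamma-2=8$, so $\gamma=5$; and $\gamma\ge5$ for all $d\ge5$. (For $d=3$ it gives $\gamma=0$, and for $d=4$ it gives $\gamma=1$.)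

**Step 7: conclude.** For $d\ge5$, $X$ is a smooth projective geometrically irreducible curve over $\mathbb Q$ of genus at least $5$. By Faltings' theorem $X(\mathbb Q)$ is finite. By Step 1 there are finitely many classes of special pairs. $\square$

## 6. One prime for each class: choosing $r$ and $s$

We prove Theorem 1. Let $F$ be irreducible of degree $d\ge5$.

**Step 1: list the classes with integer representatives.** By Lemma 2 there are finitely many classes; let $(A_1,B_1),\dots,(A_k,B_k)$ represent them. Multiplying each pair by the square of a suitable integer, we may take all $A_i,B_i\in\mathbb Z$; and $A_i\ne0$. If $k=0$, take $r=1$, $s=0$. There are no special pairs, so by Lemma 1 no quadratic $g$ makes $f\circ g$ reducible, and Step 4 finishes the proof. From now on $k\ge1$.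

**Step 2: choose a prime and a residue for each class.** The aim is to make $A_ie+B_i$ a quadratic non-residue for every relevant $e$. Choose distinct odd primes $p_1,\dots,p_k$ with $p_i\nmid A_i$. Then $t\mapsto A_it+B_i$ is a bijection of $\mathbb Z/p_i$. Since $p_i$ is odd, there are quadratic non-residues modulo $p_i$, so there is a residue $s_i$ such that $A_is_i+B_i$ is one. Put $r=p_1\cdots p_k$. By the Chinese Remainder Theorem choose $s$ with $s\equiv s_i\pmod{p_i}$ for all $i$. Let $f(x)=F(rx+s)$.

**Step 3: exclude quadratic $g$.** Suppose $f\circ g$ is reducible for some quadratic $g\in\mathbb Z[x]$. By Lemma 1 there are a special pair $(A,B)$ and an integer $e\equiv s\pmod r$ with $Ae+B$ a rational square. Write $(A,B)=\lambda^2(A_i,B_i)$ with $\lambda\in\mathbb Q^*$. Then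
$$A_ie+B_i=\lambda^{-2}(Ae+B)$$
is a rational square and an integer, hence the square of an integer. But $p_i\mid r$, so $e\equiv s\equiv s_i\pmod{p_i}$ and
$$A_ie+B_i\equiv A_is_i+B_i\pmod{p_i},$$
a quadratic non-residue. This is a contradiction.

**Step 4: irreducibility of $f$, and linear $g$.** Both $f$ and $f\circ g$ for linear $g$ arise from $F$ by invertible affine substitutions over $\mathbb Q$, so they are irreducible. Hence $f$ is $2$-superirreducible of degree $d$. Since $x^5-2$ is irreducible (Eisenstein at $2$), the theorem applies to it, and $2$-superirreducible polynomials of degree $5$ exist. $\blacksquare$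

## 7. The degrees in which 2-superirreducible polynomials exist

**Theorem 2.** $2$-superirreducible polynomials of degree $d$ exist if and only if $d\ge4$.

*Proof.* We collect the cases.

* $d\ge5$: Theorem 1 applies to the irreducible polynomial $x^d-2$.
* $d=4$: $x^4+1$ is $2$-superirreducible. Section 3 shows that it has no special pairs, so Lemma 1 with $r=1$, $s=0$ excludes quadratic $g$; linear $g$ are harmless as always.
* $d=3$: there are none, by Schinzel's theorem quoted in Section 1; Section 3 also contains a direct computation.
* $d=2$ and $d=1$: there are none, by Section 2. $\blacksquare$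

## 8. Almost all shifts, denominators dividing powers of $N$, and an exact criterion

One prime per class gives existence. Using many primes for every class makes the bad shifts rare. Choosing these primes away from $N$ also lets $g$ have coefficients in $\mathbb Z[1/N]$.

**Theorem 3.** Let $F\in\mathbb Z[x]$ be irreducible of degree $d\ge5$, let $N\ge1$ and $\varepsilon>0$. There is an integer $r_0\ge1$ such that for every multiple $r\ge1$ of $r_0$, at least a proportion $1-\varepsilon$ of the residue classes $s$ mod $r$ have the following property: for every integer $s$ in the class, $F(rx+s)$ is irreducible and $F(r\,g(x)+s)$ is irreducible for every $g\in\mathbb Z[1/N][x]$ with $1\le\deg g\le2$.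

**Step 1: define the good shifts.** Let $(A_i,B_i)_{i\le k}$ be the integer representatives from Section 6. Let $q_1,\dots,q_m$ be distinct odd primes not dividing $N\prod_iA_i$, with $m$ to be chosen, and put $r_0=q_1\cdots q_m$. Call $s$ *good* if for every $i$ there is a $j$ such that $A_is+B_i$ is a quadratic non-residue mod $q_j$. This depends only on $s$ mod $r_0$. (If $k=0$, every $s$ is good.)

**Step 2: count the shifts that are not good.** Fix $i$ and $j$. As $s$ runs over $\mathbb Z/q_j$, so does $A_is+B_i$. There are $(q_j+1)/2$ classes mod $q_j$ that are zero or quadratic residues. So exactly $(q_j+1)/2$ classes of $s$ fail at $(i,j)$. By the Chinese Remainder Theorem, the proportion of classes mod $r_0$ that fail at $(i,j)$ for all $j$ is the product of the proportions $(q_j+1)/(2q_j)$. If $r_0\mid r$, each class mod $r_0$ splits into equally many classes mod $r$, so the proportion is the same mod $r$. Summing over $i$, the proportion of classes mod $r$ that are not good is at most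
$$k\prod_{j\le m}\frac{q_j+1}{2q_j}\le k\Bigl(\frac23\Bigr)^m,$$
because $\frac{q+1}{2q}=\frac12+\frac1{2q}\le\frac23$ for $q\ge3$. Choose $m$ so large that this is less than $\varepsilon$.

**Step 3: good shifts have the property.** Let $r_0\mid r$ and let $s$ be good. The polynomial $F(rx+s)$, and $F(rg+s)$ for linear $g$, come from $F$ by invertible affine substitutions over $\mathbb Q$, so they are irreducible. Suppose $F(rg+s)$ is reducible for some quadratic $g=ax^2+bx+c\in\mathbb Z[1/N][x]$. Steps 1 and 2 of Lemma 1 used only that $a,b,c$ are rational and $a\ne0$, apart from the claim that $e$ is an integer. So with $e=s+rc\in\mathbb Z[1/N]$ we get a special pair $(A,B)$ with $Ae+B=b^2$. Writing $(A,B)=\lambda^2(A_i,B_i)$, we see that $A_ie+B_i\in\mathbb Z[1/N]$ is a rational square. Since $\mathbb Z[1/N]$ is integrally closed, $A_ie+B_i$ is the square of an element of $\mathbb Z[1/N]$. Choose $j$ such that $A_is+B_i$ is a non-residue mod $q_j$. As $q_j\nmid N$, there is a reduction map $\mathbb Z[1/N]\to\mathbb Z/q_j$. As $q_j\mid r$, we have $e=s+rc\equiv s$ under it, so $A_ie+B_i\equiv A_is+B_i$. The left side reduces to a square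 and the right side is a non-residue, a contradiction. $\blacksquare$

**Theorem 4.** For every irreducible $F\in\mathbb Z[x]$ of degree $d\ge5$ there is a finite list of integer pairs $(A_i,B_i)$, $A_i\ne0$, depending only on $F$, such that for all integers $r\ge1$ and $s$: $F(rx+s)$ is $2$-superirreducible if and only if for no $i$ and no integer $e\equiv s\pmod r$ is $A_ie+B_i$ a perfect square.

*Proof.* Take the integer representatives of the classes of special pairs, finite in number by Lemma 2. Since $F(rx+s)$ is irreducible and linear $g$ are harmless, Lemma 1 says that $F(rx+s)$ fails to be $2$-superirreducible exactly when $Ae+B$ is a rational square for some special $(A,B)$ and some integer $e\equiv s\pmod r$. If $(A,B)=\lambda^2(A_i,B_i)$, then $Ae+B=\lambda^2(A_ie+B_i)$, so $Ae+B$ is a rational square if and only if the integer $A_ie+B_i$ is a rational square, that is, a perfect square. $\blacksquare$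

For $F=x^5-2$ one entry of the list can be taken to be $(2,0)$. It shows again that $r=1$, $s=0$ fails (take $e=0$).

**The rational points of $X$ are not listed.** Faltings' theorem says that $X(\mathbb Q)$ is finite but does not list its points. So in degree $5$ the argument proves existence, in the strong form of Theorems 1 and 3, without exhibiting specific values of $r$ and $s$. Nothing is claimed here about monic examples in degree $5$, about $g\in\mathbb Q[x]$ with unrestricted denominators beyond the remark at the end of Section 4 on $x^5-2$, or about $n$-superirreducibility for $n\ge3$.
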